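\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Derivation ranges at positive distance from the identity\\ and similarity to finite operators}


\begin{abstract}
For a bounded operator $A$ on a separable infinite-dimensional Hilbert space let $\delta_A(X)=AX-XA$. If $A$ is similar to a finite operator in the sense of J.~P.~Williams, then the identity is not in the norm closure of $\operatorname{ran}\delta_A$. It was conjectured that the converse holds. We disprove this: for every $\eta>0$ there is an operator $A$ with $\operatorname{dist}[1,\operatorname{ran}\delta_A]\ge 1/(1+\eta)$ that is not similar to any finite operator. We also determine which normal operators are norm limits of such counterexamples.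
\end{abstract}

\section{The question}

Let $\mathcal H$ be a complex separable infinite-dimensional Hilbert space and $\mathcal L(\mathcal H)$ the algebra of bounded operators on $\mathcal H$. For $A\in\mathcal L(\mathcal H)$ put $\delta_A(X)=AX-XA=[A,X]$ and $\operatorname{ran}\delta_A=\delta_A[\mathcal L(\mathcal H)]$. How close can $\operatorname{ran}\delta_A$ come to the identity operator $1$? On a nonzero finite-dimensional space the normalized trace $\tau$ answers this at once: $\tau(1)=1$, $\|\tau\|=1$ and $\tau$ kills all commutators, so the distance is $1$. On $\mathcal H$ there is no trace, and the answer depends on $A$. At one extreme is the class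
\[
\mathrm{JA}(\mathcal H)=\{B\in\mathcal L(\mathcal H): 1\in(\operatorname{ran}\delta_B)^-\},
\]
where the bar denotes norm closure. At the other is the class of \emph{finite operators} of J.~P.~Williams,
\[
\mathcal F(\mathcal H)=\{T:\ \|1-(TX-XT)\|\ge1\text{ for all }X\in\mathcal L(\mathcal H)\}=\{T:\operatorname{dist}[1,\operatorname{ran}\delta_T]=1\};
\]
the two descriptions agree, and no distance exceeds $1$, because $0\in\operatorname{ran}\delta_T$.

What replaces the trace is a functional that is tracial with respect to the one operator $A$. Call a bounded linear functional $g$ on $\mathcal L(\mathcal H)$ \emph{$A$-tracial} if $g(AX)=g(XA)$ for all $X$, that is, if $g$ vanishes on $\operatorname{ran}\delta_A$. A \emph{state} is a positive functional $f$ with $f(1)=1$; we use the textbook fact that a bounded functional $f$ is a state if and only if $f(1)=\|f\|=1$.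

\begin{lemma}\label{lem:duality}
Let $d=\operatorname{dist}[1,\operatorname{ran}\delta_A]$.
\begin{enumerate}
\item[(i)] If $g$ is $A$-tracial and $g(1)=1$, then $d\ge 1/\|g\|$.
\item[(ii)] If $d>0$, there is an $A$-tracial $g$ with $g(1)=1$ and $\|g\|=1/d$.
\end{enumerate}
Consequently $A\notin\mathrm{JA}(\mathcal H)$ if and only if there is an $A$-tracial $g$ with $g(1)=1$, and $A\in\mathcal F(\mathcal H)$ if and only if there is an $A$-tracial state.
\end{lemma}

\begin{proof}
(i) $1=|g(1-[A,X])|\le\|g\|\,\|1-[A,X]\|$ for all $X$. (ii) Since $\operatorname{ran}\delta_A$ is a linear space not containing $1$, the functional $\lambda1+Y\mapsto\lambda$ is well defined on $\mathbb C1+\operatorname{ran}\delta_A$ and has norm $1/d$. Extend it by Hahn--Banach. The two consequences follow, since $d\le1$ always.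
\end{proof}

So $A\notin\mathrm{JA}(\mathcal H)$ means that \emph{some} bounded normalized $A$-tracial functional exists, and $A\in\mathcal F(\mathcal H)$ means that one of them is \emph{positive}. Now let $W$ be invertible. Since
\begin{equation}\label{eq:transport}
[WAW^{-1},WXW^{-1}]=W[A,X]W^{-1},
\end{equation}
$g$ is $A$-tracial if and only if $X\mapsto g(W^{-1}XW)$ is $WAW^{-1}$-tracial. Hence $\mathrm{JA}(\mathcal H)$ is invariant under similarity. The distance is not, because the norm of $g$ changes, and $\mathcal F(\mathcal H)$ should be replaced by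
\[
\mathcal S\mathcal F(\mathcal H)=\{WTW^{-1}:T\in\mathcal F(\mathcal H),\ W\text{ invertible}\}.
\]
Then $\mathcal S\mathcal F(\mathcal H)\cap\mathrm{JA}(\mathcal H)=\emptyset$, because $\mathrm{JA}(\mathcal H)$ is similarity invariant and contains no finite operator. It is also known that $\mathrm{JA}(\mathcal H)\ne\emptyset$, and we use this fact throughout. The following conjecture was posed in \cite{source}:
\[
\mathcal S\mathcal F(\mathcal H)=\mathcal L(\mathcal H)\setminus\mathrm{JA}(\mathcal H);
\]
that is, $A\in\mathrm{JA}(\mathcal H)$ if and only if $\operatorname{dist}[1,\operatorname{ran}\delta_B]<1$ for all $B$ similar to $A$. In terms of functionals it asserts that if $A$ admits a bounded normalized tracial functional, then some operator similar to $A$ admits a positive one.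

Simple examples speak for it. Let $A=V(S\oplus D)V^{-1}$ with $S$ finite and $D$ arbitrary. If $f$ is an $S$-tracial state, then $X\mapsto f((V^{-1}XV)_{11})$ is $A$-tracial, where $(\cdot)_{11}$ is the corner belonging to $S$. Its norm may be large, but undoing $V$ turns it into the state $X\mapsto f(X_{11})$. In such examples the similarity that straightens the functional is in plain view. Our counterexample is a limit of operators of this form in which the required similarities become worse and worse, while the norms of suitable tracial functionals never exceed $1+\eta$.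

\begin{theorem}\label{thm:main}
For every $\eta>0$ there is $A\in\mathcal L(\mathcal H)$ such that
\begin{enumerate}
\item[(1)] $\operatorname{dist}[1,\operatorname{ran}\delta_A]\ge\frac1{1+\eta}$, so $A\notin\mathrm{JA}(\mathcal H)$;
\item[(2)] $A\notin\mathcal S\mathcal F(\mathcal H)$, i.e.\ $\operatorname{dist}[1,\operatorname{ran}\delta_B]<1$ for every $B$ similar to $A$;
\item[(3)] $\sup\{\operatorname{dist}[1,\operatorname{ran}\delta_B]:B\text{ similar to }A\}=1$, and by \textup{(2)} the supremum is not attained.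
\end{enumerate}
\end{theorem}

Parts (1) and (2) disprove the conjecture. The bound in (1) is sharp in the sense that $\operatorname{dist}[1,\operatorname{ran}\delta_A]=1$ would mean $A\in\mathcal F(\mathcal H)$. Let $\sigma_e(N)$ denote the essential spectrum, that is, the spectrum of the image of $N$ in the Calkin algebra.

\begin{theorem}\label{thm:normal}
Let $\mathcal E=\mathcal L(\mathcal H)\setminus(\mathrm{JA}(\mathcal H)\cup\mathcal S\mathcal F(\mathcal H))$ be the set of all counterexamples. A normal operator $N$ lies in the norm closure $\mathcal E^-$ if and only if no isolated point of $\sigma(N)$ is an eigenvalue of finite multiplicity; equivalently, $\sigma(N)=\sigma_e(N)$.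
\end{theorem}

For instance $0\in\mathcal E^-$, whereas no nonzero finite-rank projection lies in $\mathcal E^-$.

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:small} shows the obstruction to positivity for $2\times2$ operator matrices. Section~\ref{sec:roots} explains how to make it cheap, and Section~\ref{sec:step} carries out one step of the construction. Sections~\ref{sec:proof} and \ref{sec:normal} prove the two theorems.

\section{Tools}\label{sec:tools}

\subsection*{States and their centralizers}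

Let $f$ be a state on a unital C*-algebra $\mathcal A$. The Cauchy--Schwarz inequality $|f(X^*Y)|^2\le f(X^*X)f(Y^*Y)$ shows, for a projection $Q=Q^*=Q^2$ and all $X\in\mathcal A$,
\begin{equation}\label{eq:cs}
f(Q)=0\ \Rightarrow\ f(QX)=f(XQ)=0,\qquad f(Q)=1\ \Rightarrow\ f(QX)=f(XQ)=f(X);
\end{equation}
the second statement is the first applied to $1-Q$. Let
\[
\mathcal M_f=\{Z\in\mathcal A: f(ZX)=f(XZ)\text{ for all }X\in\mathcal A\}.
\]

\begin{lemma}\label{lem:centralizer}
$\mathcal M_f$ is a norm-closed unital $*$-subalgebra of $\mathcal A$, and it contains the inverse of each of its elements that is invertible in $\mathcal A$. Hence, if $T\in\mathcal M_f$, then $\mathcal M_f$ contains the C*-algebra $C^*(T)$ generated by $T$ and $1$, and every Riesz idempotent $\frac1{2\pi i}\oint_\gamma(z-T)^{-1}dz$ over a circle $\gamma$ missing $\sigma(T)$. For $z\in\mathcal M_f$ we have $f(z^*z)=f(zz^*)$.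
\end{lemma}

\begin{proof}
Linearity, closedness and $1\in\mathcal M_f$ are immediate. For $Z_1,Z_2\in\mathcal M_f$, $f(Z_1Z_2X)=f(Z_2XZ_1)=f(XZ_1Z_2)$. For $Z\in\mathcal M_f$, $f(Z^*X)=\overline{f(X^*Z)}=\overline{f(ZX^*)}=f(XZ^*)$. If $Z\in\mathcal M_f$ is invertible, apply $f(ZX')=f(X'Z)$ to $X'=Z^{-1}XZ^{-1}$ to get $f(XZ^{-1})=f(Z^{-1}X)$. The Riesz integral is a norm limit of linear combinations of resolvents $(z-T)^{-1}\in\mathcal M_f$. The last claim takes $X=z^*$.
\end{proof}

The next lemma is used three times. Note that, for operators on a Hilbert space, an idempotent $G$ and a projection $Q$ have the same range exactly when $QG=G$ and $GQ=Q$.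

\begin{lemma}\label{lem:range}
Let $G\in\mathcal M_f$ be an idempotent with $f(G)=1$, and let $Q\in\mathcal A$ be a projection with $QG=G$ and $GQ=Q$. Then $f(Q)=1$ and $f(GX)=f(X)$ for all $X\in\mathcal A$.
\end{lemma}

\begin{proof}
As $G\in\mathcal M_f$, $f(Q)=f(GQ)=f(QG)=f(G)=1$. Now let $X\in\mathcal A$. First $f(GX)=f(XG)$. By \eqref{eq:cs} we may insert $Q$ on the right, $f(XG)=f(XGQ)$. Finally $GQ=Q$ and \eqref{eq:cs} give $f(XGQ)=f(XQ)=f(X)$.
\end{proof}

The lemma is strong when $G$ is far from selfadjoint: a positive functional does not easily tolerate $f(GX)=f(X)$ for a very oblique $G$. This is the mechanism by which positivity will fail.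

\subsection*{The class $\mathrm{JA}$}

Let $L$ be $\{0\}$ or a separable infinite-dimensional Hilbert space, and let $\mathrm{JA}(L)$ be the set of $D\in\mathcal L(L)$ with $1\in(\operatorname{ran}\delta_D)^-$; for $L=\{0\}$ the condition is vacuous.

\begin{lemma}\label{lem:JA}
\begin{enumerate}
\item[(i)] $\mathrm{JA}$ is invariant under similarity, under $D\mapsto\alpha D+\beta$ $(\alpha\ne0)$, and under finite direct sums.
\item[(ii)] If $S^m\in\mathrm{JA}(L)$ for some $m\ge1$, then $S\in\mathrm{JA}(L)$.
\item[(iii)] If $B=u(B_1\oplus B_2)u^{-1}$ with $B_2\in\mathrm{JA}$, then $u(0\oplus1)u^{-1}\in(\operatorname{ran}\delta_B)^-$.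
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Similarity is \eqref{eq:transport}; $\delta_{\alpha D+\beta}=\alpha\delta_D$; for sums use $X_j\oplus Y_j$. (ii) $[S^m,X]=[S,\sum_{i=0}^{m-1}S^iXS^{m-1-i}]$, so $\operatorname{ran}\delta_{S^m}\subset\operatorname{ran}\delta_S$. (iii) If $[B_2,X_j]\to1$, then $[B,u(0\oplus X_j)u^{-1}]\to u(0\oplus1)u^{-1}$.
\end{proof}

Let $K=\ell^2$. Adding a large scalar to an element of $\mathrm{JA}(K)$ and rescaling, we fix once and for all
\[
D_0\in\mathrm{JA}(K)\quad\text{invertible with}\quad\|D_0\|\le1 .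
\]

\section{The obstruction for $2\times2$ matrices}\label{sec:small}

Here is the main idea in its smallest case. On $K\oplus K$ let $R>0$ and
\[
B_R=\begin{pmatrix}0&RD_0\\0&D_0\end{pmatrix}=v\begin{pmatrix}0&0\\0&D_0\end{pmatrix}v^{-1},\qquad v=\begin{pmatrix}1&R\\0&1\end{pmatrix}.
\]
It is similar to $0\oplus D_0$, which is finite (take a state of the first corner). But the similarity cannot be cheap.

\begin{proposition}\label{prop:small}
If $W$ is invertible and $WB_RW^{-1}$ is finite, then $\|W\|\,\|W^{-1}\|\ge R$.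
\end{proposition}

\begin{proof}
The space $K\oplus0$ has infinite dimension and codimension, and so has $W(K\oplus0)$, whose orthocomplement is $(W^*)^{-1}(0\oplus K)$. After multiplying $W$ on the left by a unitary, which changes neither norm and preserves finiteness, we may assume $W(K\oplus0)=K\oplus0$. Thus
\[
W=\begin{pmatrix}a&b\\0&d\end{pmatrix},\qquad W^{-1}=\begin{pmatrix}a^{-1}&-a^{-1}bd^{-1}\\0&d^{-1}\end{pmatrix},\qquad \|b\|\le\|W\|,\ \|a^{-1}\|\le\|W^{-1}\|.
\]
Let $T=WB_RW^{-1}$, let $f$ be a $T$-tracial state, and let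
\[
E=v\begin{pmatrix}1&0\\0&0\end{pmatrix}v^{-1}=\begin{pmatrix}1&-R\\0&0\end{pmatrix},\qquad
G=WEW^{-1}=\begin{pmatrix}1&-s\\0&0\end{pmatrix},\quad s=(b+Ra)d^{-1}.
\]
As $D_0$ is invertible, $E$ is the Riesz idempotent of $B_R$ for a small circle about $0$, so $G$ is that of $T$ and $G\in\mathcal M_f$. As $D_0\in\mathrm{JA}(K)$, Lemma~\ref{lem:JA}(iii) gives $1-G\in(\operatorname{ran}\delta_T)^-$, so $f(G)=1$. Lemma~\ref{lem:range} with $Q=1\oplus0$ yields $f(Q)=1$ and $f(GX)=f(X)$ for all $X$. Take $X=\begin{pmatrix}0&0\\x&0\end{pmatrix}$. Then $QX=0$, so $f(X)=0$ by \eqref{eq:cs}, while $GX=(-sx)\oplus0$. Hence $f(sx\oplus0)=0$ for all $x\in\mathcal L(K)$. If $\|W\|\|W^{-1}\|<R$, then $\|a^{-1}b\|<R$, so $b+Ra=a(R+a^{-1}b)$ and $s$ are invertible, and $x=s^{-1}$ gives $f(Q)=0$, a contradiction.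
\end{proof}

Both properties of $D_0$ were used: invertibility makes $G$ a Riesz idempotent of $T$, so that $G\in\mathcal M_f$, and $D_0\in\mathrm{JA}(K)$ gives $f(G)=1$, which keeps $f$ from living on the second summand.

\medskip\noindent\textbf{The price.} The obvious $B_R$-tracial functionals are
\[
X\mapsto\varphi\big((v^{-1}Xv)_{11}\big)=\varphi(X_{11}-RX_{21}),\qquad\varphi\text{ a state on }\mathcal L(K),
\]
and their norm is at least $R$ (take $X_{21}=-1$ and zeros elsewhere). Forcing the similarity constant up to $R$ has thus also made these functionals as large as $R$. To succeed we must separate the two effects.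

\section{Long Jordan chains, roots, and models}\label{sec:roots}

\textbf{Tilting one block out of $q$.} Replace the upper corner $K$ by $q$ copies of it, $\mathbb C^q\otimes K$, and average: the functional becomes $\frac1q(\operatorname{tr}_q\otimes\varphi)$ of the corner. If only the first copy is tilted, by the amount $R$, the price falls to $R/q$, which is small once $q$ is large. But if the operator is $0$ on $\mathbb C^q\otimes K$ and $q\ge2$, the gain is illusory: the remaining $q-1$ copies then carry a reducing zero summand, and the operator is finite. The copies must be tied together so that a tracial state which gives no mass to the first copy gives no mass to any. A Jordan block $J_q\otimes1$ does this. For a tracial state, the mass of $\ker T^{k+1}\ominus\ker T^k$ is controlled by the mass of $\ker T$, because $T^k$ maps the former injectively into the latter; and $\ker T$ is the first copy.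

\medskip\noindent\textbf{Iterating.} One step handles similarities with $\|W\|\|W^{-1}\|\le n$ for one $n$. We repeat it for $n=1,2,\dots$ with small perturbations. The first step perturbs the operator $0$. The second starts, up to similarity, from $(J_q\otimes1)\oplus D$, so we need to turn a small perturbation $C$ of $0$ into a small perturbation of a Jordan block $J_m\otimes1$. Let $e_1,\dots,e_m$ be the standard basis of $\mathbb C^m$ and put
\[
J_me_1=0,\quad J_me_i=e_{i-1}\ (i\ge2);\qquad E_me_1=e_m,\quad E_me_i=0\ (i\ge2),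
\]
so that $J_1=0$, $E_1=1$. For a bounded operator $C$ on a Hilbert space $K'$ let
\[
R_m(C)=J_m\otimes1+E_m\otimes C\quad\text{on }\mathbb C^m\otimes K',
\]
that is, $e_i\otimes x\mapsto e_{i-1}\otimes x$ for $i\ge2$ and $e_1\otimes x\mapsto e_m\otimes Cx$. For small $C$ this is a small perturbation of $J_m\otimes1$, and it is an $m$th root of $1\otimes C$.

\begin{lemma}\label{lem:root}
\begin{enumerate}
\item[(i)] $R_m(C)^m=1\otimes C$.
\item[(ii)] $R_m(wCw^{-1})=(1\otimes w)R_m(C)(1\otimes w)^{-1}$ for invertible $w$, and $R_m(C\oplus C')=R_m(C)\oplus R_m(C')$.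
\item[(iii)] If $D\in\mathrm{JA}(K)$ is invertible, then $R_m(D)$ is invertible and belongs to $\mathrm{JA}(\mathbb C^m\otimes K)$.
\item[(iv)] For $\varepsilon>0$ and $q\ge1$ there is an invertible diagonal matrix $\Delta$ on $\mathbb C^m\otimes\mathbb C^q\cong\mathbb C^{mq}$ with $R_m(\varepsilon J_q\otimes1_K)=(\Delta\otimes1)(J_{mq}\otimes1_K)(\Delta\otimes1)^{-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) From $e_i\otimes x$ one reaches $e_1\otimes x$ in $i-1$ applications, then $e_m\otimes Cx$, then $e_i\otimes Cx$ in $m-i$ more. (ii) $J_m\otimes1$ commutes with $1\otimes w$; the second identity is read off blockwise. (iii) If $[D,X_j]\to1$, then $[1\otimes D,1\otimes X_j]\to1$; so $R_m(D)^m=1\otimes D$ is invertible and in $\mathrm{JA}$. Hence $R_m(D)$ is invertible, and Lemma~\ref{lem:JA}(ii) applies. (iv) Let $h_1,\dots,h_q$ be the standard basis of $\mathbb C^q$ and $b_{(j-1)m+i}=e_i\otimes h_j$. We have $R_m(\varepsilon J_q\otimes1_K)=R_m(\varepsilon J_q)\otimes1_K$. The operator $R_m(\varepsilon J_q)$ sends $b_{(j-1)m+i}$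 to $b_{(j-1)m+i-1}$ if $i\ge2$; it sends $b_{(j-1)m+1}=e_1\otimes h_j$ to $\varepsilon\,e_m\otimes h_{j-1}=\varepsilon\,b_{(j-1)m}$ if $j\ge2$; and it kills $b_1$. So $b_l\mapsto w_lb_{l-1}$ with $w_l\in\{1,\varepsilon\}$ for $l\ge2$. With $\Delta=\operatorname{diag}(d_l)$, $\Delta J_{mq}\Delta^{-1}b_l=(d_{l-1}/d_l)b_{l-1}$ for $l\ge2$, so $d_1=1$, $d_l=d_{l-1}/w_l$ works.
\end{proof}

Part (iv) makes the iteration possible: a root of a Jordan block is again, up to similarity, a Jordan block, only longer. We can now describe the operators at the finite stages.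

\medskip\noindent\textbf{Models.} A \emph{model} is a quadruple $(m,L,D,V)$, where $m\ge1$, $L$ is $\{0\}$ or a separable infinite-dimensional Hilbert space, $D\in\mathrm{JA}(L)$ is invertible, and $V:(\mathbb C^m\otimes K)\oplus L\to\mathcal H$ is bounded and invertible. Its operator is
\[
A=V\big((J_m\otimes1_K)\oplus D\big)V^{-1}.
\]
For $X=[X_{ij}]\in M_m(\mathcal L(K))$ let $(\operatorname{tr}_m\otimes\varphi)(X)=\sum_i\varphi(X_{ii})$. For a state $\varphi$ on $\mathcal L(K)$ put
\[
\tau_\varphi(X)=\tfrac1m(\operatorname{tr}_m\otimes\varphi)\big((V^{-1}XV)_{11}\big),\qquad X\in\mathcal L(\mathcal H),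
\]
where $(\cdot)_{11}$ is the corner on $\mathbb C^m\otimes K$. Then $\tau_\varphi(1)=1$. Moreover $\tau_\varphi$ is $A$-tracial: the corner of a commutator with $(J_m\otimes1)\oplus D$ is a commutator with $J_m\otimes1$, and $\operatorname{tr}_m\otimes\varphi$ kills it because $J_m\otimes1$ has scalar entries. To measure these functionals in other coordinates we set, for invertible $Z\in\mathcal L(\mathcal H)$,
\[
\kappa(Z)=\sup_\varphi\big\|X\mapsto\tau_\varphi(ZXZ^{-1})\big\|.
\]
By \eqref{eq:transport} these functionals are $Z^{-1}AZ$-tracial. Every model operator is in $\mathcal S\mathcal F(\mathcal H)$: if $U:\mathcal H\to(\mathbb C^m\otimes K)\oplus L$ is unitary and $Z=VU$, then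
\begin{equation}\label{eq:kappa1}
\tau_\varphi(ZXZ^{-1})=\tfrac1m(\operatorname{tr}_m\otimes\varphi)\big((UXU^{-1})_{11}\big)
\end{equation}
is a state, so $Z^{-1}AZ$ is finite and $\kappa(Z)=1$. Only the limit of the construction can leave $\mathcal S\mathcal F(\mathcal H)$.

\section{One step of the construction}\label{sec:step}

For $n\in\mathbb N=\{1,2,\dots\}$ let $\mathcal F_n$ be the set of $B\in\mathcal L(\mathcal H)$ such that $WBW^{-1}\in\mathcal F(\mathcal H)$ for some invertible $W$ with $\|W\|\|W^{-1}\|\le n$. These sets increase, and $\mathcal S\mathcal F(\mathcal H)=\bigcup_n\mathcal F_n$.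

\begin{proposition}\label{prop:step}
Let $(m,L,D,V)$ be a model with operator $A$, let $n\in\mathbb N$ and $\delta,\eta'>0$, and let $Z_0,\dots,Z_r\in\mathcal L(\mathcal H)$ be invertible. There are a model $(M,L^+,D^+,V^+)$ with operator $A^+$ and quantity $\kappa^+$, and a number $\rho>0$, such that
\begin{enumerate}
\item[(a)] $\|A^+-A\|<\delta$;
\item[(b)] $\kappa^+(Z_i)\le\kappa(Z_i)+\eta'$ for $i=0,\dots,r$;
\item[(c)] $B\notin\mathcal F_n$ whenever $\|B-A^+\|\le\rho$.
\end{enumerate}
\end{proposition}

Part (c) asks for a whole ball, because the limit of the construction must inherit the property.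

\subsection{The construction, and (a)}

Put $c_V=\|V\|\|V^{-1}\|\ge1$. The similarity $V$ already present works against us, so we tilt by $R>nc_V$; in particular $R>1$. Let $h_1,\dots,h_q$ again denote the standard basis of $\mathbb C^q$. Choose in this order
\begin{equation}\label{eq:choices}
R>nc_V;\qquad q\ge1\ \text{ with }\ \tfrac Rq\|V^{-1}Z_i\|\|Z_i^{-1}V\|<\eta'\ \text{ for all }i;\qquad\varepsilon>0\ \text{ with }\ 3\varepsilon c_V<\delta .
\end{equation}
Identify $K$ with $(\mathbb C^q\otimes K)\oplus K$ by a unitary. Let $Y:K\to\mathbb C^q\otimes K$, $Yk=R\,h_1\otimes k$, and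
\[
v=\begin{pmatrix}1&Y\\0&1\end{pmatrix},\qquad
C=\varepsilon\,v\begin{pmatrix}J_q\otimes1&0\\0&R^{-1}D_0\end{pmatrix}v^{-1}
=\varepsilon\begin{pmatrix}J_q\otimes1&R^{-1}YD_0\\0&R^{-1}D_0\end{pmatrix}.
\]
The $(1,2)$ entry of the product is $-(J_q\otimes1)Y+R^{-1}YD_0$, and $(J_q\otimes1)Y=0$ because $J_qh_1=0$. The three nonzero entries of the last matrix have norm at most $1$, since $\|D_0\|\le1$, $\|Y\|=R$ and $R>1$; so $\|C\|\le3\varepsilon$. The factor $R^{-1}$ keeps $C$ small in spite of the large tilt. Set
\[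
T_0=R_m(C)\oplus D,\qquad A^+=VT_0V^{-1}.
\]
Then $A^+-A=V\big((E_m\otimes C)\oplus0\big)V^{-1}$ has norm at most $3\varepsilon c_V<\delta$, which is (a).

\medskip\noindent\emph{$A^+$ is the operator of a model.} Let $u=(1_m\otimes v)\oplus1_L$. By Lemma~\ref{lem:root}(ii),
\begin{equation}\label{eq:dec}
u^{-1}T_0u=R_m(\varepsilon J_q\otimes1_K)\oplus D^+,\qquad D^+=R_m(\varepsilon R^{-1}D_0)\oplus D,
\end{equation}
with respect to $(\mathbb C^m\otimes\mathbb C^q\otimes K)\oplus L^+$, $L^+=(\mathbb C^m\otimes K)\oplus L$. By Lemmas~\ref{lem:root}(iii) and \ref{lem:JA}(i), $D^+$ is invertible and in $\mathrm{JA}(L^+)$. By Lemma~\ref{lem:root}(iv) the first summand in \eqref{eq:dec} is $(\Delta\otimes1)(J_M\otimes1)(\Delta\otimes1)^{-1}$ with $M=mq$. So $A^+$ is the operator of the model $(M,L^+,D^+,V^+)$ with $V^+=Vu\big((\Delta\otimes1)\oplus1\big)$.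

\subsection{Proof of (b)}

Let $\varphi$ be a state on $\mathcal L(K)$ and $X\in\mathcal L(\mathcal H)$, and let $X_1,\dots,X_m\in\mathcal L(K)$ be the diagonal entries of $(V^{-1}XV)_{11}\in M_m(\mathcal L(K))$. Conjugation by $\Delta\otimes1$ does not change diagonal blocks, and $u$ acts as $v$ on each of the $m$ copies of $K=(\mathbb C^q\otimes K)\oplus K$. Hence
\[
\tau^+_\varphi(X)=\frac1{m}\sum_{j=1}^m\theta(X_j),\qquad \theta(Q)=\tfrac1q(\operatorname{tr}_q\otimes\varphi)\big((v^{-1}Qv)_{11}\big)\quad(Q\in\mathcal L(K)).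
\]
For $Q=(Q_{ab})_{a,b=1,2}$ on $(\mathbb C^q\otimes K)\oplus K$ we have $(v^{-1}Qv)_{11}=Q_{11}-YQ_{21}$. Since $YQ_{21}=R\,h_1\otimes Q_{21}(\cdot)$, its only diagonal block that can be nonzero is the first, $R\,\beta(Q)$, where $\beta(Q)\in\mathcal L(K)$, $k\mapsto Q_{21}(h_1\otimes k)$, has norm at most $\|Q\|$. Thus
\[
\theta(Q)=\varphi_0(Q)-\tfrac Rq\,\varphi\big(\beta(Q)\big),\qquad\varphi_0(Q)=\tfrac1q(\operatorname{tr}_q\otimes\varphi)(Q_{11}),
\]
and $\varphi_0$ is a state on $\mathcal L(K)$. So $\tau_\varphi^+=\tau_{\varphi_0}-\frac Rq\,g$ with $g(X)=\frac1m\sum_j\varphi(\beta(X_j))$, and $|g(X)|\le\|V^{-1}XV\|$. Replacing $X$ by $Z_iXZ_i^{-1}$ and using \eqref{eq:choices},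
\[
\kappa^+(Z_i)\le\kappa(Z_i)+\tfrac Rq\|V^{-1}Z_i\|\|Z_i^{-1}V\|\le\kappa(Z_i)+\eta'.
\]

\subsection{Proof of (c)}

Suppose no $\rho$ works. Then there are $B_j\to A^+$ and invertible $W_j$, scaled so that $\|W_j\|=1$ and $\|W_j^{-1}\|\le n$, with $T_j=W_jB_jW_j^{-1}\in\mathcal F(\mathcal H)$. Let $f_j$ be a $T_j$-tracial state. The $W_j$ need not converge, so we pass to an algebra in which the sequence becomes a single element (Step~1). There we obtain a state $f$ and an operator $T$ similar to $A^+$ for which $f$ is tracial. As in Proposition~\ref{prop:small}, $f$ must live on the kernel of $T^M$ (Steps 2--4), while the tilt forces $f$ to give no mass to $\ker T$ (Step~5). The Jordan chain then spreads the zero to all of $\ker T^M$ (Step~6), a contradiction.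

\medskip\noindent\textbf{Step 1: a limit.} Let $\mathcal A=\ell^\infty(\mathbb N,\mathcal L(\mathcal H))/c_0(\mathbb N,\mathcal L(\mathcal H))$, which contains $\mathcal L(\mathcal H)$ as constant sequences. Put $W=[W_j]$, $T=[T_j]$, and $f([X_j])=\lim_{\mathcal U}f_j(X_j)$ for a free ultrafilter $\mathcal U$ on $\mathbb N$. Then $f$ is a state on $\mathcal A$, $W$ is invertible with $\|W\|\|W^{-1}\|\le n$, $T=WA^+W^{-1}$ since $B_j\to A^+$, and $f(TX)=f(XT)$ for all $X\in\mathcal A$. Identify $(\mathbb C^m\otimes K)\oplus L$ with $\mathcal H$ by a unitary, so that $V,u,T_0\in\mathcal L(\mathcal H)\subset\mathcal A$, and put $S=WV$. Then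
\[
T=ST_0S^{-1},\qquad\|S\|\|S^{-1}\|\le nc_V<R .
\]
For $X\in\mathcal L(\mathcal H)$ write $\hat X=SXS^{-1}$. This is a unital homomorphism (in general not a $*$-homomorphism) of $\mathcal L(\mathcal H)$ into $\mathcal A$, with $\hat T_0=T$ and $\|\hat X\|\le nc_V\|X\|$. Since $T\in\mathcal M_f$, Lemma~\ref{lem:centralizer} applies to it. Finally, represent $\mathcal A$ faithfully and unitally on a Hilbert space $\mathfrak H$, so that we may speak of kernels and ranges.

\medskip\noindent\textbf{Step 2: the oblique idempotent.} Let $P_0=u(1\oplus0)u^{-1}$ with respect to the decomposition in \eqref{eq:dec}; explicitly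
\[
P_0=(1_m\otimes p)\oplus0_L,\qquad p=v\begin{pmatrix}1&0\\0&0\end{pmatrix}v^{-1}=\begin{pmatrix}1&-Y\\0&0\end{pmatrix}.
\]
By \eqref{eq:dec}, $T_0$ commutes with $P_0$, is nilpotent on $\operatorname{ran}P_0$, and is invertible on $\operatorname{ran}(1-P_0)$. So $P_0$ is the Riesz idempotent of $T_0$ for a small circle about $0$. Applying the homomorphism $X\mapsto\hat X$, $G=\hat P_0$ is the Riesz idempotent of $T$ for this circle, and $G\in\mathcal M_f$. Since $D^+\in\mathrm{JA}(L^+)$, Lemma~\ref{lem:JA}(iii) gives $1-P_0=\lim_j[T_0,X_j]$ for suitable $X_j\in\mathcal L(\mathcal H)$. So $1-G=\lim_j[T,\hat X_j]$ and $f(G)=1$.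

\medskip\noindent\textbf{Step 3: kernel projections.} Let $k\ge1$. By \eqref{eq:dec}, $T_0^k$ is similar to $(J_M^k\otimes1)\oplus(D^+)^k$ and hence has closed range. Let $\Pi_k$ be the orthogonal projection onto $\ker T_0^k$. There is $\Gamma_k\in\mathcal L(\mathcal H)$ with $\Gamma_kT_0^k=1-\Pi_k$: invert $T_0^k$ from its range onto $(\ker T_0^k)^\perp$, and let $\Gamma_k$ be $0$ on the orthocomplement of the range. Thus
\[
T^k\hat\Pi_k=0,\qquad\hat\Gamma_kT^k=1-\hat\Pi_k,
\]
which shows that $\ker T^k=\operatorname{ran}\hat\Pi_k$ on $\mathfrak H$. If $x\perp\ker T^k$, then $x\perp\hat\Pi_kx$ and therefore $\|x\|\le\|x-\hat\Pi_kx\|=\|\hat\Gamma_kT^kx\|\le c_k\|T^kx\|$ for some $c_k>0$. Let $Q_k$ be the orthogonal projection of $\mathfrak H$ onto $\ker T^k$. By this estimate, $T^{k*}T^k$ is bounded below by $c_k^{-2}$ on its reducing subspace $(\ker T^k)^\perp$. So $0$ is not an accumulation point of its spectrum, $Q_k$ is a continuous function of it, and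
\begin{equation}\label{eq:Qk}
Q_k\in C^*(T)\subset\mathcal M_f,\qquad T^{k*}T^k\ge c_k^{-2}(1-Q_k),\qquad\hat\Pi_kQ_k=Q_k .
\end{equation}

\medskip\noindent\textbf{Step 4: $f$ lives on $\ker T^M$.} By \eqref{eq:dec}, $\ker T_0^M=\operatorname{ran}P_0$, so $\Pi_MP_0=P_0$ and $P_0\Pi_M=\Pi_M$. Applying $X\mapsto\hat X$ we see that $G$ and $\hat\Pi_M$ have the same range. By Step 3 this range is $\ker T^M=\operatorname{ran}Q_M$, so $Q_MG=G$ and $GQ_M=Q_M$. Lemma~\ref{lem:range} gives
\begin{equation}\label{eq:G}
f(Q_M)=1,\qquad f(GX)=f(X)\quad(X\in\mathcal A).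
\end{equation}

\medskip\noindent\textbf{Step 5: the tilt forces $f(Q_1)=0$.} Since $D_0$ is invertible, $\ker C=v\big(\ker(J_q\otimes1)\oplus0\big)=(h_1\otimes K)\oplus0$. A vector $\sum_ie_i\otimes x_i$ is in $\ker R_m(C)$ if and only if $x_i=0$ for $i\ge2$ and $Cx_1=0$, and $D$ is invertible. Hence
\[
\ker T_0=\{e_1\otimes(h_1\otimes k\oplus0):k\in K\}.
\]
Let $\Lambda\in\mathcal L(\mathcal H)$ be the partial isometry with $\Lambda\big(e_1\otimes(h_1\otimes k\oplus0)\big)=e_1\otimes(0\oplus k)$ and $\Lambda=0$ on $(\ker T_0)^\perp$. Then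
\[
P_0\Lambda\big(e_1\otimes(h_1\otimes k\oplus0)\big)=e_1\otimes(-Yk\oplus0)=-R\,e_1\otimes(h_1\otimes k\oplus0),
\]
that is, $P_0\Lambda=-R\,\Pi_1$. Hence $G\hat\Lambda Q_1=-R\,\hat\Pi_1Q_1=-R\,Q_1$ by \eqref{eq:Qk}. From \eqref{eq:G} and $Q_1=Q_1^2\in\mathcal M_f$,
\[
R\,f(Q_1)=|f(G\hat\Lambda Q_1)|=|f(\hat\Lambda Q_1)|=|f(Q_1\hat\Lambda Q_1)|\le\|\hat\Lambda\|\,f(Q_1)\le nc_V\,f(Q_1);
\]
the first inequality holds because the positive functional $X\mapsto f(Q_1XQ_1)$ has norm $f(Q_1)$. As $R>nc_V$, $f(Q_1)=0$. This is the only place where more than $R\ge1$ is needed.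

\medskip\noindent\textbf{Step 6: the chain spreads the zero.} Let $k\ge1$ and $z=T^kQ_{k+1}\in\mathcal M_f$. Since $Tz=T^{k+1}Q_{k+1}=0$, $z=Q_1z$, so $zz^*=Q_1zz^*Q_1\le\|z\|^2Q_1$. With the trace property of Lemma~\ref{lem:centralizer},
\[
f(z^*z)=f(zz^*)\le\|z\|^2f(Q_1)=0 .
\]
On the other hand, by \eqref{eq:Qk} and $Q_k\le Q_{k+1}$,
\[
z^*z=Q_{k+1}T^{k*}T^kQ_{k+1}\ge c_k^{-2}Q_{k+1}(1-Q_k)Q_{k+1}=c_k^{-2}(Q_{k+1}-Q_k).
\]
So $f(Q_{k+1})\le f(Q_k)$ for all $k\ge1$, and $1=f(Q_M)\le f(Q_1)=0$. This contradiction proves (c) and the proposition. \qed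

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

We iterate Proposition~\ref{prop:step}. Stage $0$ is the model $(1,\{0\},0,V_0)$ with $V_0:K\to\mathcal H$ unitary; its operator is $A_0=0$. At stage $k$, with model $(m_k,L_k,D_k,V_k)$, operator $A_k$, functionals $\tau_\varphi^{(k)}$ and quantity $\kappa_k$, let $U_k:\mathcal H\to(\mathbb C^{m_k}\otimes K)\oplus L_k$ be unitary and put $Z_k=V_kU_k$; for $k=0$ take $U_0=V_0^{-1}$, so that $Z_0=1$. Apply Proposition~\ref{prop:step} with
\[
n=k+1,\qquad\eta'=2^{-k-1}\eta,\qquad\delta=\delta_{k+1}=2^{-k-1}\min(1,\rho_1,\dots,\rho_k),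
\]
and the list $Z_0,\dots,Z_k$. This gives stage $k+1$ and $\rho_{k+1}>0$. As $\|A_{k+1}-A_k\|<\delta_{k+1}$, $A=\lim A_k$ exists in norm. Carrying along the whole list keeps the functionals under control in each coordinate system $Z_k$ in which $A_k$ became finite; $Z_0$ gives (1) and all of them together give (3).

\medskip\noindent\textbf{Part (2).} For $k\ge1$, $\|A-A_k\|\le\sum_{l>k}\delta_l\le\sum_{l>k}2^{-l}\rho_k\le\rho_k$. Stage $k$ was obtained with $n=k$, so (c) gives $A\notin\mathcal F_k$. Hence $A\notin\bigcup_k\mathcal F_k=\mathcal S\mathcal F(\mathcal H)$.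

\medskip\noindent\textbf{Parts (1) and (3).} By \eqref{eq:kappa1}, $\kappa_k(Z_k)=1$. Applying (b) at stages $k+1,\dots,l$,
\[
\kappa_l(Z_k)\le1+\sum_{j>k}2^{-j}\eta=1+2^{-k}\eta\qquad(l\ge k).
\]
Fix $k$ and a state $\varphi$ on $\mathcal L(K)$, and put $g_l(X)=\tau^{(l)}_\varphi(Z_kXZ_k^{-1})$ for $l\ge k$. Then $g_l(1)=1$, $\|g_l\|\le1+2^{-k}\eta$, and $g_l$ is $Z_k^{-1}A_lZ_k$-tracial. Let $B_k=Z_k^{-1}AZ_k$. For every $X$,
\[
|g_l([B_k,X])|=\big|g_l\big([Z_k^{-1}(A-A_l)Z_k,X]\big)\big|\le2(1+\eta)\|X\|\,\|Z_k^{-1}(A-A_l)Z_k\|\xrightarrow[l\to\infty]{}0 .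
\]
By Banach--Alaoglu $(g_l)$ has a weak* cluster point $g$. It is $B_k$-tracial, with $g(1)=1$ and $\|g\|\le1+2^{-k}\eta$. Lemma~\ref{lem:duality}(i) gives
\[
\operatorname{dist}[1,\operatorname{ran}\delta_{B_k}]\ge\frac1{1+2^{-k}\eta}.
\]
For $k=0$, $B_0=A$ and this is (1). Each $B_k$ is similar to $A$ and distances never exceed $1$, so $k\to\infty$ gives (3). By (2), no $B$ similar to $A$ has distance $1$. \qed

\section{Normal limits of counterexamples: proof of Theorem \ref{thm:normal}}\label{sec:normal}

We recall that, for normal $N$, $\lambda\in\sigma_e(N)$ if and only if the spectral projection of every open disc about $\lambda$ has infinite rank. Hence $\sigma(N)\setminus\sigma_e(N)$ is exactly the set of isolated points of $\sigma(N)$ that are eigenvalues of finite multiplicity, and the two conditions in the theorem are equivalent.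

\medskip\noindent\textbf{Necessity.} Let $\lambda$ be an isolated point of $\sigma(N)$ that is an eigenvalue of finite multiplicity. For $B$ close to $N$ the Riesz idempotents of $B$ and $N$ for a small circle about $\lambda$ differ in norm by less than $1$, so they have the same finite nonzero rank: if $\|P-P'\|<1$, then $P$ is injective on $\operatorname{ran}P'$, since $x=P'x$ and $Px=0$ give $\|x\|=\|(P'-P)x\|\le\|P'-P\|\,\|x\|$ and so $x=0$; and vice versa. So $B$ is similar to an orthogonal direct sum $B_1\oplus B_2$ with $B_1$ on a nonzero finite-dimensional space. The normalized trace of the first corner is a tracial state for $B_1\oplus B_2$, so $B\in\mathcal S\mathcal F(\mathcal H)$. A neighborhood of $N$ thus misses $\mathcal E$, and $N\notin\mathcal E^-$.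

\medskip\noindent\textbf{Sufficiency: the approximants.} The idea is to replace $N$ by a nearby diagonal operator with finitely many values, to put a small copy of a counterexample at one value, and small elements of $\mathrm{JA}$, which carry no tracial mass, at the others. Let $\sigma(N)=\sigma_e(N)$ and $\epsilon>0$. Choose distinct $\lambda_1,\dots,\lambda_p\in\sigma(N)$ forming an $\epsilon$-net of $\sigma(N)$. Assign each point of $\sigma(N)$ to a nearest $\lambda_i$, ties to the smallest index. In the resulting Borel partition $\{\Delta_i\}$, $\Delta_i$ contains a neighborhood of $\lambda_i$ in $\sigma(N)$, so the range $H_i$ of the spectral projection of $\Delta_i$ is infinite-dimensional. Moreover $\|N-\bigoplus_i\lambda_i1_{H_i}\|\le\epsilon$. Let $A$ be an operator as in Theorem~\ref{thm:main} on $H_1$ (for any $\eta$), let $D_i\in\mathrm{JA}(H_i)$ for $i\ge2$, and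
\[
B=(\lambda_1+tA)\oplus(\lambda_2+tD_2)\oplus\dots\oplus(\lambda_p+tD_p),
\]
with $t>0$ so small that $\|B-N\|\le2\epsilon$ and the spectra of the summands lie in pairwise disjoint closed discs about the $\lambda_i$. We show $B\in\mathcal E$; since $\epsilon$ is arbitrary, this gives $N\in\mathcal E^-$.

\medskip\noindent\textbf{$B\notin\mathrm{JA}(\mathcal H)$.} By Lemma~\ref{lem:duality} there is an $A$-tracial functional $g$ on $\mathcal L(H_1)$ with $g(1)=1$. Then $X\mapsto g(X_{11})$, where $X_{11}$ is the corner on $H_1$, is $B$-tracial with value $1$ at $1$.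

\medskip\noindent\textbf{$B\notin\mathcal S\mathcal F(\mathcal H)$.} Since $\mathcal F$ is invariant under $T\mapsto\alpha T+\beta$ $(\alpha\ne0)$, so is $\mathcal S\mathcal F$, and for $p=1$ the claim follows from $A\notin\mathcal S\mathcal F(H_1)$. Let $p\ge2$ and suppose $T=WBW^{-1}\in\mathcal F(\mathcal H)$. The spaces $H_1$ and $WH_1$ are infinite-dimensional, and so are $H_1^\perp$ and $(WH_1)^\perp=(W^*)^{-1}H_1^\perp$. So, as in Proposition~\ref{prop:small}, we may multiply $W$ on the left by a unitary and assume $WH_1=H_1$. Let $P$ be the orthogonal projection onto $H_1$, $W_1=W|_{H_1}$, and $T_1=W_1(\lambda_1+tA)W_1^{-1}$. Since $BH_1\subset H_1$, $T$ is upper triangular with respect to $\mathcal H=H_1\oplus H_1^\perp$, with $(1,1)$ entry $T_1$.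

Let $f$ be a $T$-tracial state. The operator $P$ is the Riesz idempotent of $B$ for a circle that encloses the first disc and excludes the others, so $G=WPW^{-1}$ is that of $T$ and $G\in\mathcal M_f$. By Lemma~\ref{lem:JA}(i), $\bigoplus_{i\ge2}(\lambda_i+tD_i)$ is in $\mathrm{JA}(H_1^\perp)$. Hence $1-P\in(\operatorname{ran}\delta_B)^-$ by Lemma~\ref{lem:JA}(iii), so $1-G\in(\operatorname{ran}\delta_T)^-$ and $f(G)=1$. As $\operatorname{ran}G=WH_1=H_1=\operatorname{ran}P$, Lemma~\ref{lem:range} gives $f(P)=1$, and by \eqref{eq:cs} $f(X)=f(PXP)$ for all $X$. So $f_1(Y)=f(Y\oplus0)$ is a state on $\mathcal L(H_1)$, and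
\[
f_1(T_1Y)=f\big(T(Y\oplus0)\big)=f\big((Y\oplus0)T\big)=f\big(P(Y\oplus0)TP\big)=f_1(YT_1),
\]
where the first equality uses that $T$ is upper triangular. Thus $T_1\in\mathcal F(H_1)$, so $\lambda_1+tA\in\mathcal S\mathcal F(H_1)$ and $A\in\mathcal S\mathcal F(H_1)$, a contradiction. \qed

\begin{thebibliography}{1}
\bibitem{source} \emph{On Derivation Ranges And The Identity Operator}, \url{https://jot.theta.ro/jot/archive/1982-007-001/1982-007-001-009.pdf}.
\end{thebibliography}

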